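
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Uniqueness of weak solutions of the energy-critical\\ defocusing nonlinear Schr\"odinger equation}


\begin{abstract}
Let $n\ge3$. We prove that the Cauchy problem for
$i\partial_tu+\Delta u=|u|^{4/(n-2)}u$ on $\mathbb R^n$ with data in $H^1$ has at most one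
distributional solution in $L^\infty(\mathbb R;H^1)$; no energy inequality is assumed.
More generally, every weakly continuous $\dot H^1$-valued distributional solution on a time
interval is strongly continuous, conserves the energy, and is the restriction of a global
strong solution. The proof combines three ingredients: a Baire category argument on the closed
set of times near which strong continuity fails, conservation of energy on the complementary
intervals, and a local uniqueness lemma, based on endpoint Strichartz estimates, that needs
strong continuity at a single time only. For either sign of the nonlinearity we also show that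
uniqueness of weak solutions is equivalent to the absence of finite-time blow-up with bounded
$\dot H^1$ norm.
\end{abstract}

\section{The question and the answer}\label{sec:question}

\subsection{Bounded solutions at critical regularity}

Let $n\ge3$ and consider
\begin{align}
 i\partial_tu+\Delta u&=|u|^{4/(n-2)}u,\qquad (t,x)\in\mathbb R^{1+n},\label{eq:nls}\\
 u(0,x)&=u_0(x),\qquad x\in\mathbb R^n,\label{eq:data}
\end{align}
with $u_0\in H^1(\mathbb R^n)$. Throughout,
\[
 \alpha=\frac4{n-2},\qquad 2^*=\frac{2n}{n-2}=\alpha+2,\qquad (2^*)'=\frac{2n}{n+2},\qquad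
 c_n=\frac{n-2}n,\qquad F(z)=|z|^\alpha z ,
\]
and the energy is
\[
 E(u)=\|\nabla u\|_{L^2}^2+c_n\|u\|_{L^{2^*}}^{2^*}.
\]
If $u$ solves \eqref{eq:nls}, so does $\lambda^{(n-2)/2}u(\lambda^2t,\lambda x)$ for every
$\lambda>0$, and this scaling leaves both terms of $E$ unchanged. Hence a bound on $E$ says
nothing about the spatial scale at which a solution lives, and this is what makes the problem
critical.

A \emph{solution in $L^\infty(\mathbb R;H^1)$} is a function $u\in L^\infty(\mathbb R;H^1)$ that
satisfies \eqref{eq:nls} in the sense of distributions on $\mathbb R^{1+n}$. Sobolev's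
inequality puts $F(u)$ in $L^\infty(\mathbb R;L^{(2^*)'})$, and $L^{(2^*)'}\subset H^{-1}$ by
duality, so $\partial_tu=i\Delta u-iF(u)\in L^\infty(\mathbb R;H^{-1})$. After modification on a
null set of times, $u$ is therefore Lipschitz into $H^{-1}$. Every value of this representative
is an $H^{-1}$-limit of elements of a fixed closed ball of $H^1$, so it lies in that ball, and the
representative is weakly continuous into $H^1$. We always use it, and \eqref{eq:data} means
$u(0)=u_0$ for it.

The class is natural because compactness produces it: as recalled in \cite{RUW}, a solution in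
$L^\infty(\mathbb R;H^1)$ is obtained from the standard compactness argument and the energy
inequality. Uniqueness is known in $C(\mathbb R;H^1)$, and Struwe proved that a solution in
$L^\infty(\mathbb R;H^1)\cap L^1_{\rm loc}(\mathbb R;H^2)$ is unique among those solutions in
$L^\infty(\mathbb R;H^1)$ that satisfy the strong energy inequality
\begin{equation}\label{eq:sei}
 E(u(t))\le E(u(s))\qquad(t>s\ge0\ \text{ or }\ t<s\le0);
\end{equation}
both results are quoted in \cite{RUW}. The question posed there is whether uniqueness holds in
$L^\infty(\mathbb R;H^1)$ with nothing added.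

What could go wrong is visible without the equation. Fix $g\in C_c^\infty(\mathbb R^n)$,
$g\ne0$, and for $\lambda>0$ let
\begin{equation}\label{eq:conc}
 g_\lambda(x)=\lambda^{-(n-2)/2}g(x/\lambda).
\end{equation}
Then $\|\nabla g_\lambda\|_2$ and $\|g_\lambda\|_{2^*}$ do not depend on $\lambda$, while
$\|g_\lambda\|_2=\lambda\|g\|_2\to0$ and
$\big|\int\nabla g_\lambda\cdot\nabla\psi\big|\le\lambda^{n/2}\|\nabla g\|_1\|\nabla\psi\|_\infty\to0$
as $\lambda\to0$ for $\psi\in C_c^\infty$. The curve equal to $g_{|t|}$ for $0<|t|\le1$ and to
$0$ at $t=0$ is thus bounded and weakly continuous in $H^1$, but all its energy disappears at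
$t=0$ and returns immediately afterwards. Weak continuity alone does not exclude such behavior,
and without \eqref{eq:sei} the energy of a weak solution might jump in either direction.
For \eqref{eq:nls} this cannot happen.

\begin{theorem}\label{thm:uniq}
Let $n\ge3$ and $u_0\in H^1(\mathbb R^n)$. The problem \eqref{eq:nls}--\eqref{eq:data} has at
most one solution in $L^\infty(\mathbb R;H^1)$. Such a solution belongs to $C(\mathbb R;H^1)$ and
satisfies $E(u(t))=E(u_0)$ for all $t\in\mathbb R$.
\end{theorem}

With the existence just quoted there is exactly one solution, and \eqref{eq:sei} holds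
automatically, with equality.

\subsection{The result on time intervals}

Theorem~\ref{thm:uniq} follows from a statement in which the $L^2$ norm plays no role. Let
\[
 X=\dot H^1(\mathbb R^n)=\{f\in L^{2^*}:\nabla f\in L^2\},\qquad \|f\|_X=\|\nabla f\|_{L^2},
 \qquad \|f\|_{2^*}\le S\|f\|_X ,
\]
a separable Hilbert space in which $C_c^\infty$ is dense; the last inequality is Sobolev's. For
$\mu\in\{1,-1\}$ consider
\begin{equation}\label{eq:nlsmu}
 i\partial_tu+\Delta u=\mu F(u),\qquad E_\mu(u)=\|\nabla u\|_2^2+\mu c_n\|u\|_{2^*}^{2^*}.
\end{equation}
Thus $\mu=1$ is \eqref{eq:nls}, with $E=E_1$. The focusing sign $\mu=-1$ matters only in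
Section~\ref{sec:signs}, but several lemmas hold for both signs. An \emph{interval} is
nondegenerate and may contain both, one or none of its endpoints; $\operatorname{int}I$ is the
interior of $I$.

\begin{definition}
A \emph{weak solution} of \eqref{eq:nlsmu} on an interval $I$ is a weakly continuous
$u:I\to X$ satisfying the equation in $\mathcal D'(\operatorname{int}I\times\mathbb R^n)$. It is a
\emph{strong solution} if $u\in C(I;X)$.
\end{definition}

Restrictions of weak (strong) solutions to subintervals are weak (strong) solutions. Since
$H^1\subset X$ continuously, a solution in $L^\infty(\mathbb R;H^1)$ is a weak solution on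
$\mathbb R$.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $\mu=1$, let $I$ be any interval and $u$ a weak solution on $I$. Then
$u\in C(I;X)$, $E(u(t))$ is constant on $I$, and $u$ is the restriction to $I$ of a global strong
solution as in Fact~\ref{fact:global} below.
\end{theorem}

Here $I$ may be one-sided, such as $[0,T)$; no bound uniform in $t$ is assumed; and only
$\dot H^1$ enters.

Section~\ref{sec:idea} explains the method on the simplest configurations. Section~\ref{sec:setting}
collects the cited facts, and Sections~\ref{sec:duhamel}--\ref{sec:proof} contain the proof.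
Section~\ref{sec:signs} is a supplement, not needed for the theorems above. It determines, for
both signs, what has to be known about strong solutions for weak solutions to be unique.

\section{Where could strong continuity fail?}\label{sec:idea}

In this section $\mu=1$, and we take for granted what is stated precisely later: through every
element of $X$, at any time, passes a global strong solution that conserves $E$, and strong
solutions that agree at one time coincide. Call a time \emph{bad} for a weak solution $u$ if $u$
is not strongly continuous on any neighborhood of it. The task is to show that there are no bad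
times.

\paragraph{One suspicious time.}
Let $u$ be a weak solution on $\mathbb R$ that is strongly continuous except perhaps at $t=0$.
Let $v$ be the global strong solution with $v(1)=u(1)$. Then $u=v$ on $(0,\infty)$, because both
are strong solutions there. Both are weakly continuous at $0$, so $u(0)=v(0)$, and
$u(t)=v(t)\to v(0)=u(0)$ strongly as $t\downarrow0$. The same argument applies from the left.
Hence $0$ is not a bad time after all.

\paragraph{Suspicious times that accumulate.}
Now let $a_1>a_2>\dots\to0$, and suppose that $u$ is strongly continuous on each gap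
$(a_{k+1},a_k)$. As above, on the gap $u$ coincides with a global strong solution $v$, and
$u(a_{k+1})=v(a_{k+1})$ by weak continuity. Therefore
\[
 E(u(t))=E(u(a_{k+1}))\qquad (a_{k+1}\le t<a_k).
\]
Suppose in addition that $u$ is strongly continuous at $0$ \emph{along the suspicious times},
$u(a_k)\to u(0)$ in $X$. Since $E$ is continuous on $X$, then $E(u(t))\to E(u(0))$ as
$t\downarrow0$ without restriction on $t$, and the next lemma gives $u(t)\to u(0)$ strongly.

\begin{lemma}\label{lem:energy}
Let $f_k\rightharpoonup f$ weakly in $X$ and $\limsup_kE(f_k)\le E(f)$. Then $f_k\to f$ strongly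
in $X$.
\end{lemma}

\begin{proof}
The embedding $X\subset L^{2^*}$ is linear and continuous, so $f_k\rightharpoonup f$ in $L^{2^*}$
and $\liminf_k\|f_k\|_{2^*}^{2^*}\ge\|f\|_{2^*}^{2^*}$. Hence
\[
 \limsup_k\|\nabla f_k\|_2^2\le\limsup_kE(f_k)-c_n\liminf_k\|f_k\|_{2^*}^{2^*}
 \le E(f)-c_n\|f\|_{2^*}^{2^*}=\|\nabla f\|_2^2 .
\]
In a Hilbert space, weak convergence together with $\limsup_k\|f_k\|_X\le\|f\|_X$ gives strong
convergence.
\end{proof}

So conservation of energy carries strong continuity from the ends of the gaps into the gaps.
Nothing in this argument required the suspicious times to form a sequence; they may form any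
closed set $Z$ with complementary intervals of arbitrary lengths.

\paragraph{What remains.}
The first paragraph, applied on both sides of an isolated bad time, shows that the set $Z$ of bad
times has no isolated points, but it may still be, say, a Cantor set. Two things are missing.
First, we need \emph{some} bad time at which $u$ is strongly continuous along $Z$. The norm
$t\mapsto\|u(t)\|_X$ is lower semicontinuous, and a lower semicontinuous function on a nonempty
relatively closed subset of an interval has a point of continuity, by Baire's theorem; continuity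
of the norm upgrades weak to strong continuity there. Second, strong continuity at one time $t_0$
must force strong continuity \emph{near} $t_0$, so that $t_0$ was not bad. For this we show that a
weak solution strongly continuous at the single time $t_0$ coincides near $t_0$ with the strong
solution through $u(t_0)$. This is the analytic part of the proof (Lemma~\ref{lem:local}).

\section{Setting and cited facts}\label{sec:setting}

\paragraph{Measurability and bounds.}
Let $u:I\to X$ be weakly continuous. For each element of $X^*$ its pairing with $u(t)$ is
continuous in $t$, hence bounded on compact subintervals, so $u$ is bounded in $X$ on compact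
subintervals by the Banach--Steinhaus theorem. Since $X$ is separable, $u$ is strongly measurable
by Pettis' theorem. The map $F$ is $C^1$ in the real sense with $|DF(z)|\le(1+\alpha)|z|^\alpha$,
so
\begin{equation}\label{eq:Flip}
 |F(z)-F(z')|\le(1+\alpha)\big(|z|^\alpha+|z'|^\alpha\big)|z-z'| .
\end{equation}
Because $\frac1{(2^*)'}=\frac\alpha{2^*}+\frac1{2^*}$, H\"older's inequality and \eqref{eq:Flip}
show that $F:L^{2^*}\to L^{(2^*)'}$ is continuous. Hence $F(u)$ is strongly measurable and
belongs to $L^\infty_{\rm loc}(I;L^{(2^*)'})$, where $L^\infty_{\rm loc}(I)$ means bounded on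
compact subintervals of $I$. Moreover $E_\mu$ is continuous on $X$. Strongly measurable functions
of $t$ with values in $L^p(\mathbb R^n)$, $p<\infty$, are identified with jointly measurable
functions of $(t,x)$.

\paragraph{The Duhamel integral.}
For a bounded interval $J\ni t_0$ and $G\in L^1(J;H^{-1})$ put
\[
 \Phi_{t_0}[G](t)=\int_{t_0}^te^{i(t-s)\Delta}G(s)\,ds ,
\]
a Bochner integral in $H^{-1}$. Since $e^{i\tau\Delta}$ is a strongly continuous unitary group
on $H^{-1}$, $\Phi_{t_0}[G]\in C(J;H^{-1})$. Both $L^2$ and $L^{(2^*)'}$ embed in $H^{-1}$, so this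
covers the two kinds of $G$ used below.

\begin{fact}[Endpoint Strichartz estimates; Keel--Tao \cite{KT}]\label{fact:strichartz}
Let $n\ge3$. There is $C_0=C_0(n)$ such that for every bounded interval $J\ni t_0$
\[
 \|\Phi_{t_0}[G]\|_{L^2(J;L^{2^*})}\le C_0\|G\|_{L^2(J;L^{(2^*)'})},\qquad
 \|\Phi_{t_0}[G]\|_{L^2(J;L^{2^*})}\le C_0\|G\|_{L^1(J;L^2)} .
\]
\end{fact}

These hold for every $G$ in the space on the right, with the $H^{-1}$-valued integral on the left.
Indeed, approximate $G$ in that space by $G_k$ from a dense class of regular functions. Since $J$
is bounded, the space embeds in $L^1(J;H^{-1})$, so $\Phi_{t_0}[G_k]\to\Phi_{t_0}[G]$ in $H^{-1}$,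
uniformly on $J$. By the estimate for differences, $\Phi_{t_0}[G_k]$ is Cauchy in
$L^2(J;L^{2^*})$. The two limits coincide as distributions, so the estimate passes to $G$.

\begin{fact}[Global strong solutions, $\mu=1$; Colliander--Keel--Staffilani--Takaoka--Tao
\cite{CKSTT} for $n=3$, Ryckman--Visan \cite{RV} for $n=4$, Visan \cite{V} for
$n\ge5$]\label{fact:global}
For all $\varphi\in X$ and $t_1\in\mathbb R$ there is a strong solution $v\in C(\mathbb R;X)$ of
\eqref{eq:nls} with $v(t_1)=\varphi$ and $E(v(t))=E(\varphi)$ for all $t\in\mathbb R$.
\end{fact}

No uniqueness statement is borrowed; what is needed is proved in Lemma~\ref{lem:local}.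

\section{From the differential equation to Duhamel's formula}\label{sec:duhamel}

A weak solution satisfies the equation only as a distribution, whereas Strichartz estimates
concern $\Phi_{t_0}$. We link the two for functions that are merely weakly continuous.
Let $\langle f,\varphi\rangle=\int f\varphi\,dx$, without complex conjugation.

\begin{lemma}\label{lem:weakform}
Let $w:I\to X$ be weakly continuous, $G\in L^\infty_{\rm loc}(I;L^{(2^*)'})$, and
$i\partial_tw+\Delta w=G$ in $\mathcal D'(\operatorname{int}I\times\mathbb R^n)$. Then for all
$s,t\in I$ and all Schwartz functions $\varphi\in\mathcal S$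
\begin{equation}\label{eq:weakform}
 \langle w(t)-w(s),\varphi\rangle=\int_s^t\big(i\langle w(\sigma),\Delta\varphi\rangle
 -i\langle G(\sigma),\varphi\rangle\big)\,d\sigma .
\end{equation}
\end{lemma}

\begin{proof}
Let $\varphi\in C_c^\infty$. Testing the equation with $\theta(t)\varphi(x)$,
$\theta\in C_c^\infty(\operatorname{int}I)$, shows that the continuous function
$t\mapsto\langle w(t),\varphi\rangle$ has on $\operatorname{int}I$ the distributional derivative
$i\langle w,\Delta\varphi\rangle-i\langle G,\varphi\rangle\in L^\infty_{\rm loc}(I)$. This gives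
\eqref{eq:weakform} for $s,t\in\operatorname{int}I$, and by continuity also at endpoints that
belong to $I$. On the compact segment between $s$ and $t$, $w$ is bounded in $L^{2^*}$ and $G$ in
$L^{(2^*)'}$. So for fixed $s,t$ both sides of \eqref{eq:weakform} are continuous in $\varphi$ for
the topology of $\mathcal S$, in which $C_c^\infty$ is dense.
\end{proof}

\begin{lemma}[Duhamel's formula]\label{lem:duhamel}
In the situation of Lemma~\ref{lem:weakform} suppose that $w(t_0)=0$ for some $t_0\in I$. Then
$w(t)=-i\,\Phi_{t_0}[G](t)$ for all $t\in I$.
\end{lemma}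

Here $\Phi_{t_0}[G](t)$ involves $G$ only on the compact segment between $t_0$ and $t$. There $G$
is integrable into $H^{-1}$, so the integral is defined even if $I$ is unbounded or not closed.

\begin{proof}
Fix $t\in I$ and $\psi\in\mathcal S$, and put $\phi(s)=e^{i(t-s)\Delta}\psi$. Then
$\phi\in C^1(\mathbb R;\mathcal S)$ and $\phi'=-i\Delta\phi$. We differentiate
$s\mapsto\langle w(s),\phi(s)\rangle$, writing
\[
 \frac{\langle w(s+h),\phi(s+h)\rangle-\langle w(s),\phi(s)\rangle}h
 =\Big\langle w(s+h),\frac{\phi(s+h)-\phi(s)}h\Big\rangle
 +\frac1h\langle w(s+h)-w(s),\phi(s)\rangle .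
\]
By local boundedness of $w$ and by \eqref{eq:weakform} with $\varphi=\phi(s)$, both terms on the
right are bounded as long as $s$ and $s+h$ stay in a compact subinterval of $I$. So
$s\mapsto\langle w(s),\phi(s)\rangle$ is Lipschitz on compact subintervals of $I$, and it suffices
to find its derivative almost everywhere. As $h\to0$, the first term tends to
$\langle w(s),\phi'(s)\rangle=-i\langle w(s),\Delta\phi(s)\rangle$, because
$w(s+h)\rightharpoonup w(s)$ boundedly and the difference quotient converges in $\mathcal S$. By
\eqref{eq:weakform} the second tends to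
$i\langle w(s),\Delta\phi(s)\rangle-i\langle G(s),\phi(s)\rangle$ whenever $s$ is a Lebesgue point
of the $L^{(2^*)'}$-valued function $G$, hence for almost every $s$. The derivative is therefore
$-i\langle G(s),\phi(s)\rangle$ a.e. Integrating from $t_0$ to $t$, with $w(t_0)=0$ and
$\phi(t)=\psi$, and using that $e^{i\tau\Delta}$ is symmetric for $\langle\cdot,\cdot\rangle$
(its Fourier symbol is even), we get
\[
 \langle w(t),\psi\rangle=-i\int_{t_0}^t\langle G(s),e^{i(t-s)\Delta}\psi\rangle\,ds
 =\big\langle-i\,\Phi_{t_0}[G](t),\psi\big\rangle .
\]
Since $\psi\in\mathcal S$ was arbitrary, the formula follows.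
\end{proof}

\section{Uniqueness at a single time of strong continuity}\label{sec:local}

Let $u,v$ be weak solutions with $u(t_0)=v(t_0)=\varphi$, and let $w=u-v$. By \eqref{eq:Flip} the
source of the equation for $w$ is at most a constant times $(|u|^\alpha+|v|^\alpha)|w|$. Membership
in $X$ gives, locally in time, $|u|^\alpha\in L^\infty_tL^{n/2}_x$, since $2^*/\alpha=n/2$, and
H\"older's inequality then bounds the source in $L^2_tL^{(2^*)'}_x$ by $w$ in $L^2_tL^{2^*}_x$.
This matches the first estimate of Fact~\ref{fact:strichartz} exactly. But the problem is critical,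
and shortening the time interval gains nothing: the smallness must come from the coefficient.

Write $u(t)=\varphi+r_1(t)$ and $v(t)=\varphi+r_2(t)$. Strong continuity at $t_0$ makes $r_1,r_2$
small near $t_0$. The function $\varphi$ is not small, but it does not depend on $t$: it is the sum
of a bounded function $g$ and a function $h$ that is small in $L^{2^*}$. For the bounded part one
has better integrability, $|g|^\alpha\in L^n$, so that $|g|^\alpha|w|$ can be estimated in
$L^1_tL^2_x$. There, by the second estimate of Fact~\ref{fact:strichartz}, a factor $|J|^{1/2}$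
\emph{is} gained on a time interval $J$ of length $|J|$. Nothing else is used; in particular,
continuity at times other than $t_0$ is not. By contrast, for a curve like the one built from
\eqref{eq:conc}, which is only weakly continuous at $t_0=0$, the remainder $r_1$ keeps a fixed size
in $L^{2^*}$ and the argument breaks down.

\begin{lemma}\label{lem:local}
Let $\mu\in\{1,-1\}$, let $u,v$ be weak solutions of \eqref{eq:nlsmu} on $I$, let $t_0\in I$ with
$u(t_0)=v(t_0)$, and suppose that $u$ and $v$ are strongly continuous into $X$ at the single time
$t_0$. Then $u=v$ on a relative neighborhood of $t_0$ in $I$.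

Consequently, two strong solutions on $I$ that agree at one time coincide on $I$.
\end{lemma}

\begin{proof}
Put $w=u-v$ and $G=\mu(F(u)-F(v))$, let $\varphi=u(t_0)=v(t_0)$, and for $M>0$ put
\[
 g=\varphi\,1_{\{|\varphi|\le M\}},\qquad h=\varphi-g,\qquad
 u(t)=\varphi+r_1(t),\qquad v(t)=\varphi+r_2(t).
\]
Since $|u|^\alpha\le(|g|+|h|+|r_1|)^\alpha\le3^\alpha(|g|^\alpha+|h|^\alpha+|r_1|^\alpha)$, and
likewise for $v$, \eqref{eq:Flip} gives
\[
 |G|\le K\,D\,|w|,\qquad D=|g|^\alpha+|h|^\alpha+|r_1|^\alpha+|r_2|^\alpha,\qquad
 K=2(1+\alpha)3^\alpha .
\]
Let $G_1=G\,|g|^\alpha/D$ where $D>0$ and $G_1=0$ where $D=0$, and let $G_2=G-G_1$. Both are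
jointly measurable. Where $D=0$, also $G=0$. Hence everywhere
\[
 |G_1|\le K|g|^\alpha|w|,\qquad
 |G_2|\le K\big(|h|^\alpha+|r_1|^\alpha+|r_2|^\alpha\big)|w| .
\]

We choose the parameters in order. Take $\varepsilon>0$ with $3C_0K\varepsilon^\alpha\le\frac14$.
Then take $M$ so large that $\|h\|_{2^*}\le\varepsilon$, which is possible by dominated
convergence. Now $g\in L^{2^*}\cap L^\infty\subset L^{n\alpha}$, because $n\alpha=2\cdot2^*$.
Finally take $\delta>0$ so small that $J=I\cap[t_0-\delta,t_0+\delta]$ is compact,
\[
 \|r_j(t)\|_{2^*}\le\varepsilon\quad(t\in J,\ j=1,2),\qquad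
 C_0K(2\delta)^{1/2}\|g\|_{n\alpha}^\alpha\le\tfrac14 .
\]
The bound on $r_j$ is where strong continuity at $t_0$ is used.

On the compact interval $J$, $w$ is bounded in $X$, so $w\in L^\infty(J;L^{2^*})$. H\"older's
inequality in $x$ with $\frac1{(2^*)'}=\frac\alpha{2^*}+\frac1{2^*}$ gives
\[
 \|G_2\|_{L^2(J;L^{(2^*)'})}\le3K\varepsilon^\alpha\|w\|_{L^2(J;L^{2^*})} .
\]
H\"older's inequality in $x$ with $\frac12=\frac1n+\frac1{2^*}$, followed by Cauchy--Schwarz in
$t$, gives
\[
 \|G_1\|_{L^1(J;L^2)}\le K\|g\|_{n\alpha}^\alpha\int_J\|w(t)\|_{2^*}\,dt
 \le K(2\delta)^{1/2}\|g\|_{n\alpha}^\alpha\|w\|_{L^2(J;L^{2^*})} .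
\]
By Lemma~\ref{lem:duhamel}, $w=-i\Phi_{t_0}[G_1]-i\Phi_{t_0}[G_2]$ on $J$, and
Fact~\ref{fact:strichartz} yields
\[
 \|w\|_{L^2(J;L^{2^*})}\le\big(\tfrac14+\tfrac14\big)\|w\|_{L^2(J;L^{2^*})} .
\]
The norm is finite, so it vanishes. Thus $w=0$ a.e.\ on $J$, and everywhere on $J$ by weak
continuity.

For the last claim, the set $\{t\in I:u(t)=v(t)\}$ is nonempty, closed in $I$, and relatively open
by the first part; since $I$ is connected, it is all of $I$.
\end{proof}

\section{The set of bad times}\label{sec:bad}

\begin{definition}
Let $u$ be a weak solution on $I$. A time $t\in I$ is \emph{good} if $u$ is strongly continuous on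
a relative neighborhood of $t$ in $I$, and \emph{bad} otherwise. The set of bad times is
denoted by $Z$.
\end{definition}

The good set is relatively open in $I$, so $Z$ is relatively closed, and $u\in C(I;X)$ exactly when
$Z=\emptyset$. Recall Baire's theorem: a locally compact Hausdorff space, hence every relatively
closed subset of an interval, is not a countable union of closed nowhere dense sets unless it is
empty.

\begin{lemma}\label{lem:baire}
Let $u:I\to X$ be weakly continuous and $Z\subset I$ nonempty and relatively closed. There is
$t_0\in Z$ at which the restriction $u|_Z$ is strongly continuous.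
\end{lemma}

\begin{proof}
The function $f(t)=\|u(t)\|_X$ is lower semicontinuous on $Z$, so $U_q=\{t\in Z:f(t)>q\}$ is open
in $Z$ for every $q\in\mathbb Q$. If $f|_Z$ is discontinuous at $t$, then, since it is lower
semicontinuous, there is $q\in\mathbb Q$ with
\[
 f(t)\le q<\limsup_{Z\ni s\to t}f(s),
\]
so $t\in\overline{U_q}\setminus U_q$, with closures taken in $Z$. This set is closed, and it has
empty interior because every open set that meets $\overline{U_q}$ meets $U_q$. By Baire's theorem
the countably many sets $\overline{U_q}\setminus U_q$ do not cover $Z$, so $f|_Z$ is continuous at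
some $t_0\in Z$. For $Z\ni s\to t_0$ we have $u(s)\rightharpoonup u(t_0)$ and
$\|u(s)\|_X\to\|u(t_0)\|_X$, hence $u(s)\to u(t_0)$ strongly.
\end{proof}

Suppose that a strong solution passes through every element of $X$ at every time. Then
Lemmas~\ref{lem:baire} and \ref{lem:local} already show that good times are dense. Indeed, let
$Q\subset I$ be a compact subinterval and take $t_0\in Q$ from Lemma~\ref{lem:baire} with $Z=Q$.
By Lemma~\ref{lem:local} on $Q$, $u$ coincides with a strong solution on a relative neighborhood
of $t_0$ in $Q$, and the interior points of this neighborhood are good. To prove that \emph{all}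
times are good, we apply Lemma~\ref{lem:baire} to the bad set itself. The next proposition records
what a nonempty bad set would entail; the proofs of Theorem~\ref{thm:main} and of the main
implication in Theorem~\ref{thm:equiv} consist in contradicting it.

\begin{proposition}\label{prop:gap}
Let $\mu\in\{1,-1\}$, and suppose that for all $\varphi\in X$ and $t_1\in\mathbb R$ there is a
strong solution of \eqref{eq:nlsmu} on an open interval containing $t_1$ with value $\varphi$ at
$t_1$. Let $u$ be a weak solution of \eqref{eq:nlsmu} on $I$ whose bad set $Z$ is nonempty. Then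
there are $t_0\in Z$, $\eta>0$, good times $t_k\in I\setminus Z$ and bad times $a_k\in Z$
$(k\ge1)$ such that
\begin{enumerate}
\item[\textup{(a)}] $t_k\to t_0$, and $a_k\ne t_k$ lies on the closed segment between $t_0$ and
$t_k$; in particular $a_k\to t_0$;
\item[\textup{(b)}] all points of the segment $J_k$ from $a_k$ \textup{(}excluded\textup{)} to
$t_k$ \textup{(}included\textup{)} are good, so $u\in C(J_k;X)$;
\item[\textup{(c)}] $u(a_k)\to u(t_0)$ strongly in $X$;
\item[\textup{(d)}] $\|u(t_k)-u(t_0)\|_X\ge\eta$ for all $k$.
\end{enumerate}
\end{proposition}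

\begin{proof}
Take $t_0\in Z$ from Lemma~\ref{lem:baire}. Suppose first that $u:I\to X$ were strongly continuous
at $t_0$. Let $v$ be a strong solution near $t_0$ with $v(t_0)=u(t_0)$. By Lemma~\ref{lem:local},
$u=v$ on a relative neighborhood of $t_0$ in $I$, so $u$ is strongly continuous there and $t_0$ is
good, a contradiction. Hence there are $\eta>0$ and $t_k\in I$ with $t_k\to t_0$ and (d). Since
$u|_Z$ is strongly continuous at $t_0$, only finitely many $t_k$ lie in $Z$; discard them.

The intersection of $Z$ with the closed segment between $t_0$ and $t_k$ is compact and contains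
$t_0$. Let $a_k$ be its point nearest to $t_k$. Since $t_k\notin Z$, $a_k\ne t_k$, which gives (a),
and (b) holds by the choice of $a_k$. Finally (c) follows from $Z\ni a_k\to t_0$ and the choice of
$t_0$.
\end{proof}

\section{Proof of the main theorems}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Fact~\ref{fact:global} the hypothesis of Proposition~\ref{prop:gap} holds for $\mu=1$. Suppose
that the bad set of $u$ is nonempty, and take $t_0,\eta,t_k,a_k,J_k$ from that proposition. Let
$v_k\in C(\mathbb R;X)$ be the solution of Fact~\ref{fact:global} with $v_k(t_k)=u(t_k)$. Both $u$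
and $v_k$ are strong solutions on $J_k$, so $u=v_k$ on $J_k$ by Lemma~\ref{lem:local}. Both are
weakly continuous at the excluded endpoint $a_k$, so $u(a_k)=v_k(a_k)$ as well. Hence
\[
 E(u(t_k))=E(v_k(t_k))=E(v_k(a_k))=E(u(a_k))\longrightarrow E(u(t_0)),
\]
by (c) and the continuity of $E$ on $X$. Moreover $u(t_k)\rightharpoonup u(t_0)$.
Lemma~\ref{lem:energy} gives $u(t_k)\to u(t_0)$ strongly, which contradicts (d).

So there are no bad times, and $u\in C(I;X)$. Take any $t_1\in I$ and the solution $v$ of
Fact~\ref{fact:global} with $v(t_1)=u(t_1)$. By Lemma~\ref{lem:local}, $u=v$ on $I$, and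
$E(u(t))$ is constant.
\end{proof}

The defocusing sign is used twice: through Fact~\ref{fact:global}, which supplies a solution that
reaches the time $a_k$, and through Lemma~\ref{lem:energy}.

\begin{proof}[Proof of Theorem~\ref{thm:uniq}]
Let $u,\tilde u$ be solutions in $L^\infty(\mathbb R;H^1)$ with $u(0)=\tilde u(0)=u_0$. Both are
weak solutions on $\mathbb R$, so by Theorem~\ref{thm:main} both belong to $C(\mathbb R;X)$. They
agree at $t=0$, so they coincide by Lemma~\ref{lem:local}. Energy conservation is part of
Theorem~\ref{thm:main}. It remains to see that $u$ is continuous into $L^2$. As noted in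
Section~\ref{sec:question}, $u$ is bounded in $H^1$ and Lipschitz into $H^{-1}$, so
\[
 \|u(t)-u(s)\|_{L^2}^2\le\|u(t)-u(s)\|_{H^1}\|u(t)-u(s)\|_{H^{-1}}\le C|t-s| .
\]
Thus $u\in C(\mathbb R;L^2)\cap C(\mathbb R;X)=C(\mathbb R;H^1)$.
\end{proof}

\section{Both signs: uniqueness and bounded blow-up}\label{sec:signs}

This section is independent of the theorems of Section~\ref{sec:question}. In the discussion of one
suspicious time in Section~\ref{sec:idea}, global existence served only to show that a strong
solution on $(0,1]$, bounded in $X$, has a strong limit at $0$. We now show that for either sign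
this property is exactly what uniqueness of weak solutions requires.

For $0<A\le\infty$ let $\mathcal W_A(I)$ be the set of weak solutions $u$ of \eqref{eq:nlsmu} on
$I$ such that $\sup_{t\in Q}\|\nabla u(t)\|_2<A$ for every compact $Q\subset I$. Thus
$\mathcal W_\infty(I)$ consists of all weak solutions on $I$.

\begin{fact}[Local theory in $\dot H^1$, $n\ge3$, $\mu=\pm1$; Cazenave--Weissler \cite{CW},
Tao--Visan \cite{TV}]\label{fact:local}
For every $\varphi\in X$ and $t_1\in\mathbb R$ there is a strong solution of \eqref{eq:nlsmu} on an
open interval containing $t_1$, equal to $\varphi$ at $t_1$, along which $E_\mu$ is constant.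
\end{fact}

By Lemma~\ref{lem:local}, every strong solution on any interval coincides near each of its times
with such a solution. Hence $E_\mu$ is locally constant, and therefore constant, along
\emph{every} strong solution.

\begin{theorem}\label{thm:equiv}
Let $n\ge3$, $\mu\in\{1,-1\}$ and $0<A\le\infty$. The following are equivalent.
\begin{enumerate}
\item[\textup{(i)}] For every interval $I$, every $u\in\mathcal W_A(I)$ belongs to $C(I;X)$.
\item[\textup{(ii)}] For every interval $I$ and $t_1\in I$, two elements of $\mathcal W_A(I)$ that
agree at $t_1$ coincide on $I$.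
\item[\textup{(iii)}] Every strong solution $v$ on a bounded interval $[t_1,T)$ with
$\sup_{[t_1,T)}\|\nabla v\|_2<A$ has a strong limit in $X$ as $t\uparrow T$.
\end{enumerate}
\end{theorem}

The implication (iii)$\Rightarrow$(i) needs a new idea when $\mu=-1$, since Lemma~\ref{lem:energy}
is false with $E_{-1}$ in place of $E$. Multiply the function $g$ in \eqref{eq:conc} by a constant
so that $\|\nabla g\|_2^2=c_n\|g\|_{2^*}^{2^*}$. Then $g_\lambda\rightharpoonup0$ in $X$ as
$\lambda\to0$ and $E_{-1}(g_\lambda)=0=E_{-1}(0)$, but $\|g_\lambda\|_X$ is a positive constant.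
However, such a profile cannot be small, because $E_{-1}$ is positive on every small sphere around
$0$ in $X$. In Proposition~\ref{prop:gap} the number $\eta$ may be taken as small as we like. The
solution is strongly continuous between $a_k$ and $t_k$, so on its way from near $u(t_0)$ to a
distance at least $\eta$ from it, it must cross the sphere of radius $\eta$ around $u(t_0)$. We
test the energy at the time of crossing. For this we use the \emph{Brezis--Lieb lemma}: if $f_k$
is bounded in $L^p$, $1<p<\infty$, and $f_k\to f$ a.e., then
$\|f_k\|_p^p=\|f\|_p^p+\|f_k-f\|_p^p+o(1)$.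

\begin{proof}
(i)$\Rightarrow$(ii). By (i), both elements are strong solutions; apply Lemma~\ref{lem:local}.

(ii)$\Rightarrow$(iii). Let $v$ be as in (iii) and $A'=\sup_{[t_1,T)}\|\nabla v\|_2<A$. Then $v$ is
bounded in $L^{2^*}$ and $F(v)$ in $L^{(2^*)'}$, uniformly on $[t_1,T)$. By \eqref{eq:weakform}
with $w=v$ and $G=\mu F(v)$, the function $t\mapsto\langle v(t),\varphi\rangle$
is therefore Lipschitz on $[t_1,T)$ for $\varphi\in C_c^\infty$, so it has a limit as $t\uparrow T$.
The functionals $\langle\cdot,\varphi\rangle$, $\varphi\in C_c^\infty$, are dense in $X^*$, because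
$X$ is reflexive and $f\in X$ vanishes if $\langle f,\varphi\rangle=0$ for all
$\varphi\in C_c^\infty$. Since $v$ is bounded in $X$, it follows that $v(t)\rightharpoonup v_*$
weakly in $X$ for some $v_*$ with $\|\nabla v_*\|_2\le A'<A$. Put $v(T)=v_*$. Then
$v\in\mathcal W_A([t_1,T])$. By Fact~\ref{fact:local} there is a strong solution $z$ near $T$ with
$z(T)=v_*$, and by continuity $z\in\mathcal W_A([T-\delta,T])$ for some $\delta\in(0,T-t_1)$. By
(ii), applied on $[T-\delta,T]$ at the time $T$, $v=z$ there. Hence $v(t)\to v_*$ strongly as
$t\uparrow T$.

(iii)$\Rightarrow$(i). If $v$ is a strong solution, so is $\overline{v(-t)}$. Therefore (iii) also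
holds backward in time: strong solutions on a bounded interval $(T,t_1]$ with
$\sup\|\nabla v\|_2<A$ have a strong limit at $T$. Let $u\in\mathcal W_A(I)$ and suppose that its
bad set is nonempty. By Fact~\ref{fact:local}, Proposition~\ref{prop:gap} applies; take
$t_0,\eta,t_k,a_k,J_k$ from it and put $\varphi=u(t_0)$. Property (d) persists when $\eta$ is
decreased, so we may assume
\begin{equation}\label{eq:eta}
 c_nS^{2^*}\eta^{2^*-2}\le\tfrac12 .
\end{equation}

\emph{Energy on the gaps.} The segment $\overline{J_k}=J_k\cup\{a_k\}$ is a compact subset of $I$,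
so $\sup_{J_k}\|\nabla u\|_2<A$. By (iii), in the appropriate direction of time, $u|_{J_k}$ has a
strong limit at $a_k$. This limit must be the weak limit $u(a_k)$. Hence $u$ is a strong solution
on $\overline{J_k}$, and $E_\mu(u)$ is constant there.

\emph{Crossing the sphere.} By (c), for large $k$ the continuous function
$s\mapsto\|u(s)-\varphi\|_X$ on $\overline{J_k}$ is less than $\eta$ at $a_k$, and by (d) it is at
least $\eta$ at $t_k$. So there is $s_k\in\overline{J_k}$ such that $r_k=u(s_k)-\varphi$ satisfies
$\|r_k\|_X=\eta$. Since $s_k\to t_0$, $r_k\rightharpoonup0$ weakly in $X$. By Rellich's theorem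
$r_k\to0$ in $L^2_{\rm loc}$, hence a.e.\ after passing to a subsequence.

\emph{Splitting the energy.} Expanding the square,
$\|\nabla(\varphi+r_k)\|_2^2=\|\nabla\varphi\|_2^2+\|\nabla r_k\|_2^2+o(1)$, because
$r_k\rightharpoonup0$. The Brezis--Lieb lemma treats the $L^{2^*}$ norm. Together,
\[
 E_\mu(u(s_k))=E_\mu(\varphi)+E_\mu(r_k)+o(1).
\]
On the other hand $E_\mu(u(s_k))=E_\mu(u(a_k))\to E_\mu(\varphi)$ by (c). Hence $E_\mu(r_k)\to0$.
But by Sobolev's inequality and \eqref{eq:eta}, for either sign,
\[
 E_\mu(r_k)\ge\|r_k\|_X^2-c_nS^{2^*}\|r_k\|_X^{2^*}
 =\eta^2\big(1-c_nS^{2^*}\eta^{2^*-2}\big)\ge\tfrac12\eta^2 ,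
\]
a contradiction. So there are no bad times and $u\in C(I;X)$.
\end{proof}

\begin{corollary}\label{cor:signs}
Let $n\ge3$.
\begin{enumerate}
\item[\textup{(a)}] For $\mu=1$, condition \textup{(iii)} of Theorem~\ref{thm:equiv} holds with
$A=\infty$.
\item[\textup{(b)}] Let $\mu=-1$, $n\ge5$ and
$W(x)=\big(1+\frac{|x|^2}{n(n-2)}\big)^{-(n-2)/2}$. Then \textup{(iii)} holds with
$A=\|\nabla W\|_2$. Hence weak solutions of the focusing equation in
$\mathcal W_{\|\nabla W\|_2}(I)$ are strongly continuous, and within this class they are determined
by their value at one time.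
\item[\textup{(c)}] For either sign, uniqueness of weak solutions on arbitrary intervals fails if
and only if there is a strong solution on some bounded interval $[t_1,T)$ that is bounded in
$\dot H^1$ but has no strong limit as $t\uparrow T$, that is, a bounded finite-time blow-up
solution.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) By Lemma~\ref{lem:local}, a strong solution on $[t_1,T)$ is the restriction of a global
solution of Fact~\ref{fact:global}, so it has a strong limit at $T$.

(b) By Lemma~\ref{lem:local}, strong solutions coincide locally with the solutions of the local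
theory, so results about the latter apply to them. Killip and Visan \cite{KV} prove that a
solution with $\sup_t\|\nabla v(t)\|_2<\|\nabla W\|_2$ on its time interval has finite
$L^{2(n+2)/(n-2)}_{t,x}$ norm there. We apply this to a solution $v$ as in (iii) on the bounded
interval $[t_1,T)$. The standard blow-up criterion then provides a continuation past $T$ as a
strong solution. This gives (iii), and Theorem~\ref{thm:equiv} gives the rest.

(c) This is the equivalence of the negations of (ii) and (iii) for $A=\infty$.
\end{proof}

Part (a) and Theorem~\ref{thm:equiv} recover the strong continuity in Theorem~\ref{thm:main}. The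
direct proof in Section~\ref{sec:proof} is shorter because for $\mu=1$ both terms of the energy are
weakly lower semicontinuous, and no profile can hide at zero energy.

\begin{thebibliography}{9}

\bibitem{CW} Cazenave and Weissler, Nonlinear Anal., 1990.

\bibitem{CKSTT} Colliander, Keel, Staffilani, Takaoka and Tao, Ann. of Math., 2008.

\bibitem{KT} Keel and Tao, Amer. J. Math., 1998.

\bibitem{KV} Killip and Visan, Amer. J. Math., 2010.

\bibitem{RUW} \emph{Remark On Uniqueness Of Weak},
\texttt{https://srik.kumamoto-u.ac.jp/\allowbreak hisa/H18/\allowbreak 0610reportofYTsutsumi.pdf}.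

\bibitem{RV} Ryckman and Visan, Amer. J. Math., 2007.

\bibitem{TV} Tao and Visan, Electron. J. Differential Equations, 2005.

\bibitem{V} Visan, Duke Math. J., 2007.

\end{thebibliography}

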